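# Complementation above a degree that does not compute the halting problem

## 1. A dominating function, a generic array and a staircase

Strings are elements of $2^{<\omega}$, and $\subset$ between strings or reals means "is an initial segment of", equality allowed. A set $W$ of strings is *dense* if every string has an extension in $W$. Finite objects have injective numerical codes, written $\#$. A function used as an oracle is identified with its graph. A computation with a finite sequence as oracle may only ask for values that the sequence has.

Fix $Y,C\subseteq\omega$ with $C\not\le_T Y$. The case to keep in mind is $Y=\emptyset$, $C=\emptyset'$. These notes turn on one oracle with four columns,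
$$A=Y\oplus H\oplus X\oplus F, \tag{1}$$
built from left to right so that $C\not\le_T A$ at the end. The column $H$ is a function that dominates all total computable functions. The column $X=(X_c)_{c\in\omega}$ is an array of sets, each of which meets a dense set of strings that we may prescribe. The column $F$ is a function that, infinitely often and for a long stretch, copies a sequence $n_0<n_1<\cdots$ that we may prescribe *after* $H$ and $X$ are known, growing as fast as we like. This section shows that these columns can be added without computing $C$. Which dense sets and which sequence we want is decided in Section 6.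

A function $H$ *dominates* $\psi$ if $\psi(n)\le H(n)$ for all but finitely many $n$.

**Lemma 1.** There is a strictly increasing $H$ with $H(n)\ge n$ that dominates every total computable function and satisfies $C\not\le_T Y\oplus H$.

*Proof.* List the total computable functions as $\psi_0,\psi_1,\dots$ and the functionals as $\Psi_0,\Psi_1,\dots$. We build $H$ as a union of finite sequences $h$, and carry along a total computable lower bound $p$ for future values. An extension $h'\supseteq h$ is *permitted* by $(h,p)$ if $h'(n)\ge p(n)$ at every new argument $n$. Start with $h=\emptyset$, $p=0$. Step $i$ does three things. First replace $p$ by $\max(p,\psi_i)$. Then, if some permitted $h'$ and some $n$ have $\Psi_i^{Y\oplus h'}(n)\downarrow\ne C(n)$, replace $h$ by such an $h'$; otherwise leave $h$ alone. Finally extend $h$ by one permitted value.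

From step $i$ on, all new values are at least those of $\psi_i$, so $H$ dominates $\psi_i$. We claim $\Psi_i^{Y\oplus H}\ne C$. This is clear if $h'$ was found at step $i$. Otherwise let $(h,p)$ be the pair at that moment and suppose $\Psi_i^{Y\oplus H}=C$. The bound $p$ only increases later, so every initial segment of $H$ that contains $h$ is permitted by $(h,p)$. So for each $n$ some permitted $h'$ has $\Psi_i^{Y\oplus h'}(n)\downarrow$. As $p$ is computable, a search computable in $Y$ finds such an $h'$, and its value is $C(n)$, since no permitted $h'$ gives a wrong value. Thus $C\le_T Y$, a contradiction.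

Finally replace $H(n)$ by $n+\max_{k\le n}H(k)$. This is strictly increasing, at least $n$, at least the old $H(n)$, and computable from the old $H$. $\square$

Fix $H$. For total computable $\psi$ let $\mathrm{off}(\psi)$, the *offset* of $\psi$, be the least $N$ with $\psi(n)\le H(n)+N$ for *all* $n$. It exists by domination. For example, if $\psi$ is constantly $7$, then $\mathrm{off}(\psi)=\max(0,7-H(0))$, because $H$ is increasing.

**Lemma 2.** If $C\not\le_T Z$, then $\{G\in\omega^\omega: C\not\le_T Z\oplus G\}$ is comeager, and likewise for $G\in 2^{\omega\times\omega}$.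

*Proof.* Fix a functional $\Psi$ and a finite condition $s$ (a finite part of $G$). We find an extension of $s$ all of whose $G$ satisfy $\Psi^{Z\oplus G}\neq C$. If some $s'\supseteq s$ and $n$ have $\Psi^{Z\oplus s'}(n)\downarrow\ne C(n)$, take $s'$. If not, then it cannot be that for every $n$ some $s'\supseteq s$ gives convergence at $n$: searching for such $s'$ would compute $C$ from $Z$. So for some $n$ no $s'\supseteq s$ gives convergence, and then $\Psi^{Z\oplus G}(n)$ diverges for every $G$ extending $s$; take $s$ itself. So for each $\Psi$ the set of $G$ with $\Psi^{Z\oplus G}\ne C$ contains a dense open set. Intersect over the countably many $\Psi$. $\square$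

**Definition (Good).** Let $n_0<n_1<\cdots$ with $n_0\ge1$, and put $l^+=n_{l+20}$. For $F\in\omega^\omega$ the number $l$ is *Good* if $F(y)\le n_l$ for all $y<n_l$, and
$$F(y)=n_{k+2}\quad\text{for all } y\in[n_k,n_{k+1}) \text{ and all } k \text{ with } l\le k<l^+ .$$

So $F$ is a staircase on a long stretch that begins at $n_l$. For a Good $l$ we have $F(n_l)=n_{l+2}$ and $F(F(n_l))=F(n_{l+2})=n_{l+4}$, so someone who holds $n_l$ and $F$ can read off later members of a sequence that need not be computable from anything in sight.

**Lemma 3.** (a) For every family $(W_c)_{c\in\omega}$ of dense sets of strings there is $X=(X_c)_{c\in\omega}$ with $C\not\le_T Y\oplus H\oplus X$ such that each $X_c$ has an initial segment in $W_c$. (b) Given such $X$, for every strictly increasing $(n_l)$ with $n_0\ge1$ there is $F$ with infinitely many Good $l$ such that $C\not\le_T Y\oplus H\oplus X\oplus F$.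

*Proof.* (a) For fixed $c$, the set of arrays for which $X_c$ has an initial segment in $W_c$ is open. It is dense: extend a finite condition until it fixes an initial segment of $X_c$ and no more of $X_c$, then extend that segment into $W_c$. By Lemma 2 with $Z=Y\oplus H$ the condition $C\not\le_TY\oplus H\oplus X$ is also comeager, and the Baire category theorem applies.

(b) For each $l_0$, the set of $F$ having a Good $l\ge l_0$ is open, since Goodness of $l$ depends only on $F$ below $n_{l^+}$. It is dense: given a finite sequence $s$, choose $l\ge l_0$ with $n_l\ge|s|$ and $n_l\ge\max s$, put $0$ at the remaining places below $n_l$, and continue as the staircase prescribes. Apply Lemma 2 with $Z=Y\oplus H\oplus X$ and the Baire category theorem. $\square$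

## 2. Degrees whose upper cone is complemented

What is $A$ for? Work in the Turing degrees $\mathcal D$, with join $\vee$; $\mathbf b\wedge\mathbf c=\mathbf 0$ means that $\mathbf 0$ is the greatest lower bound of $\mathbf b$ and $\mathbf c$.

**Definition (complementation).** A degree $\mathbf a$ satisfies the *complementation property* if for all non-zero $\mathbf b<\mathbf a$ there is $\mathbf c<\mathbf a$ with $\mathbf b\wedge\mathbf c=\mathbf 0$ and $\mathbf b\vee\mathbf c=\mathbf a$. Let $\mathcal C$ be the set of degrees $\mathbf a$ such that every $\mathbf d\ge\mathbf a$ satisfies the complementation property.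

The smallest cases can be done by hand. The degree $\mathbf 0$ has the property vacuously, and so does every minimal degree, since there is no $\mathbf b$ with $\mathbf 0<\mathbf b<\mathbf a$. But suppose that $\mathbf 0<\mathbf b<\mathbf d$ and that $\mathbf 0,\mathbf b,\mathbf d$ are the only degrees $\le\mathbf d$. If $\mathbf c<\mathbf d$, then $\mathbf c\in\{\mathbf 0,\mathbf b\}$ and $\mathbf b\vee\mathbf c=\mathbf b\ne\mathbf d$. So $\mathbf d$ fails the property. Such a $\mathbf d$ exists: by Lachlan (*Distributive initial segments of the degrees of unsolvability*, 1968) every countable distributive lattice with least and greatest element is isomorphic to an initial segment of $\mathcal D$, and the three-element chain is such a lattice. So the property is not inherited upward: $\mathbf 0$ has it and $\mathbf d$ does not. In particular $\mathbf 0\notin\mathcal C$.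

At the other end, $\mathbf 0'$ satisfies the complementation property (Posner; Slaman and Steel). More generally, so does every *generalized high* degree, meaning $\mathbf a'=(\mathbf a\vee\mathbf 0')'$ (Greenberg, Montalbán and Shore). If $\mathbf a\ge\mathbf 0'$ then $\mathbf a\vee\mathbf 0'=\mathbf a$, so $\mathbf a$ is generalized high. Hence $\mathbf 0'\in\mathcal C$. Slaman and Steel asked whether $\mathbf 0'$ can be defined as the least degree such that all degrees above it satisfy complementation; in our notation, whether $\mathbf 0'$ is the least element of $\mathcal C$. (The problem is stated in the document *Properties of the Jump Classes*.) The answer is no.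

**Theorem 4.** Let $Y,C\subseteq\omega$ with $C\not\le_T Y$. There is $A\ge_T Y$ with $C\not\le_T A$ and $\deg(A)\in\mathcal C$.

**Corollary 5.** There is $\mathbf a\in\mathcal C$ with $\mathbf 0'\not\le\mathbf a$. Hence $\mathbf 0'$ is not the least element of $\mathcal C$.

*Proof.* Take $Y=\emptyset$, $C=\emptyset'$. $\square$

**Corollary 6.** (i) Every degree $\mathbf y$ is the greatest lower bound of $\{\mathbf a\in\mathcal C:\mathbf a\ge\mathbf y\}$. (ii) The only lower bound of $\mathcal C$ is $\mathbf 0$, and $\mathbf 0\notin\mathcal C$; so $\mathcal C$ has no least element.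

*Proof.* (i) Clearly $\mathbf y$ is a lower bound. If $\mathbf c$ is a lower bound and $\mathbf c\not\le\mathbf y$, Theorem 4 gives $\mathbf a\in\mathcal C$ with $\mathbf a\ge\mathbf y$ and $\mathbf c\not\le\mathbf a$, a contradiction. (ii) The first part is (i) with $\mathbf y=\mathbf 0$, and $\mathbf 0\notin\mathcal C$ was shown above. A least element of $\mathcal C$ would be a lower bound of $\mathcal C$ lying in $\mathcal C$. $\square$

The rest of the notes prove Theorem 4, with $A$ as in (1).

## 3. Coding $D$ into $x$ so that $B$ can undo the coding

Let $D\ge_T A$, and let $B\le_T D$ be noncomputable with $D\not\le_T B$. We want a set $x$ with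
$$x\le_T D,\qquad D\le_T x\oplus B,\qquad \text{every set computable from both } x \text{ and } B \text{ is computable.} \tag{2}$$
Write $\mathbf b,\mathbf c,\mathbf d$ for the degrees of $B,x,D$. Then (2) gives $\mathbf b\vee\mathbf c=\mathbf d$ and $\mathbf b\wedge\mathbf c=\mathbf 0$. Also $\mathbf c<\mathbf d$, since $\mathbf c=\mathbf d$ would give $\mathbf b\wedge\mathbf c=\mathbf b\ne\mathbf 0$. So Theorem 4 follows once (2) is achieved for all such $D,B$.

**Conventions.** The functionals $\Phi_e$ are $\{0,1\}$-valued. For a string $\tau$, $\Phi_e^\tau(m)\downarrow$ means that the computation halts within $|\tau|$ steps, all its queries are $<|\tau|$, and $m<|\tau|$. This is decidable, and it persists when $\tau$ is extended. Let $\langle e,i\rangle$ be a computable bijective pairing with $e,i\le\langle e,i\rangle$; if $j=\langle e,i\rangle$, write $e(j)=e$.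

**Definition (splitting).** Strings $\tau_0,\tau_1$ are *$e$-splitting* if $\Phi_e^{\tau_0}(m)\downarrow\ne\Phi_e^{\tau_1}(m)\downarrow$ for some $m$; they are then incompatible. A pair *extends* $\tau$ if both members do. Let
$$U_e=\{\tau:\text{no } e\text{-splitting pair extends }\tau\},\qquad Q_e=\{\tau:\text{every }\tau'\supseteq\tau\text{ is extended by an } e\text{-splitting pair}\}.$$

Both are closed under extension. If $\Phi_e$ ignores its oracle, $U_e=2^{<\omega}$. If $\Phi_e$ copies its oracle, $Q_e=2^{<\omega}$. If $\Phi_e$ copies oracles that begin with $1$ and returns $0$ on oracles that begin with $0$, then the string $1$ is in $Q_e$, the string $0$ is in $U_e$, and $\emptyset$ is in neither.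

The use of $U_e$ is this:
$$\text{if some } \tau\subset x \text{ is in } U_e \text{ and } \Phi_e^x=z \text{ is total, then } z \text{ is computable.} \tag{3}$$
Indeed, for each $m$ some $\tau'\supseteq\tau$ with $\tau'\subset x$ has $\Phi_e^{\tau'}(m)\downarrow=z(m)$. No $\tau''\supseteq\tau$ can give another value at $m$, since $\tau',\tau''$ would be $e$-splitting. So $z(m)$ is found by searching for any $\tau''\supseteq\tau$ that converges at $m$.

**Definition (the sets $S_j(\sigma)$).** For a string $\gamma$ let $\bar\gamma=\gamma(0)\gamma(0)\gamma(1)\gamma(1)\cdots01$: double every bit and close with $01$. This is a prefix-free code of length $2|\gamma|+2$; for instance $\overline{10}=110001$ and $\bar\emptyset=01$. Let $\sigma^j=\sigma1^j0$. With $e=e(j)$, let $S_j(\sigma)[t]$ be the finite, uniformly computable set of $\gamma$ with $|\gamma|\le t$ such that some $e$-splitting pair of strings of length $\le t$ extends $\sigma^j0\bar\gamma$. Let $S_j(\sigma)=\bigcup_tS_j(\sigma)[t]$, and write $S^{\downarrow}$ for the closure of $S$ under initial segments.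

Thus $\gamma\notin S_j(\sigma)$ means exactly $\sigma^j0\bar\gamma\in U_e$. If $\Phi_e$ copies its oracle, $S_j(\sigma)=2^{<\omega}$. If $\Phi_e$ ignores its oracle, $S_j(\sigma)=\emptyset$.

Why code strings $\gamma$? Because $B$ knows its own initial segments. If $x$ contains $\sigma^j0\bar\gamma$ with $\gamma\subset B$, a decoder holding $B$ reads this as "no choice was made here". If $\gamma\not\subset B$, it reads "a choice between two $e$-splitting strings was made here". The following case shows the device at full power.

**Example 7 (the case $B'\le_T D$).** Suppose that $D$ computes $B'$, hence also $\emptyset'$. Build $x=\bigcup_t\sigma_t$ with $\sigma_0=\emptyset$. At stage $t$ put $\sigma=\sigma_t$ and $j=t=\langle e,i\rangle$. For $\ell=0,1,2,\dots$ ask $\emptyset'$ whether $B\upharpoonright\ell\in S_j(\sigma)^\downarrow$. If not, stop with outcome (a). If yes, look whether $S_j(\sigma)[\ell]$ contains some $\gamma\not\subset B$; if it does, stop with outcome (b). Otherwise go to $\ell+1$. This stops: otherwise all elements of $S_j(\sigma)$ are initial segments of $B$ and $S_j(\sigma)^\downarrow$ contains every $B\upharpoonright\ell$, so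 the initial segments of $B$ form a c.e. set and $B$ is computable.

In outcome (a) let $\sigma'=\sigma^j0\,\overline{B\upharpoonright\ell}$, which is in $U_e$. In outcome (b), compute from $B$ the first $\gamma\not\subset B$ in some $S_j(\sigma)[t']$ and the first $e$-splitting pair $\tau_0,\tau_1$ extending $\sigma^j0\bar\gamma$, splitting first at $m$. Ask $B'$ whether $\Phi_i^B(m)\downarrow$. If so, let $\sigma'$ be the $\tau_k$ with $\Phi_e^{\tau_k}(m)\ne\Phi_i^B(m)$. If not, let $\sigma'=\sigma^j0\bar\emptyset$. Put $\sigma_{t+1}=\sigma'D(t)$.

Then $x\le_TD$. From $x\oplus B$ we recover everything: knowing $\sigma_t$, read past $1^t00$ and read $\bar\gamma$. If $\gamma\subset B$, then $\sigma'$ ends there. Otherwise recompute $\tau_0,\tau_1$ from $B$ and see which is $\subset x$. The next bit is $D(t)$. Finally let $\Phi_e^x=\Phi_i^B=z$ be total, and look at stage $j=\langle e,i\rangle$. Outcome (b) is impossible there, because it makes $\Phi_e^x(m)\ne\Phi_i^B(m)$ for some $m$ or $\Phi_i^B$ not total. So outcome (a) occurred and $z$ is computable by (3). Thus (2) holds. $\square$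

**Where this stops.** Let $Y=\emptyset$, $C=\emptyset'$ and $D=A$. Then $D$ does not compute $\emptyset'$, so $B'\le_TD$ fails for every $B$, and Example 7 never applies. Two questions were asked that $D$ cannot answer: (i) is $B\upharpoonright\ell\in S_j(\sigma)^\downarrow$? (ii) does $\Phi_i^B(m)$ converge? Question (i) will be replaced by a search up to a bound. Section 4 shows that a single number $T_j(\sigma)$, together with $H$, is a sufficient bound for all $\ell$ at once. Question (ii) asks for a bound on the running time of $\Phi_i^B$, a function computable from $B$. Here we distinguish whether $B$ computes a function that outruns $(n_l)$. If not, the staircase $F$ supplies both bounds on its Good stretches. If it does, then $B$ itself supplies large numbers infinitely often. Since the decoder holds $B$, these numbers can be used as lengths of blocks copied from $X$ into $x$. In that case $x$ is built without looking at $\Phi_i^B$ at all.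

## 4. Three types of $S_j(\sigma)$, and one number that suffices

This section attaches to each $j,\sigma$ a number $T_j(\sigma)$, and fixes the dense sets for half of the array $X$.

**Definition (types and $T_j(\sigma)$).** Exactly one of the following holds.

* *Type I:* $S_j(\sigma)$ has two incomparable elements. $T_j(\sigma)$ is the least $t$ such that $S_j(\sigma)[t]$ has two incomparable elements.
* *Type II:* $S_j(\sigma)$ is an infinite chain. Then $S_j(\sigma)^\downarrow$ is c.e. and contains exactly one string of each length, so it is the set of initial segments of a computable real $z$. The function $\psi(\ell)=\min\{t:z\upharpoonright\ell\in S_j(\sigma)[t]^\downarrow\}$ is total computable, and $T_j(\sigma)=\mathrm{off}(\psi)$.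
* *Type III:* $S_j(\sigma)$ is a finite chain, possibly empty. $T_j(\sigma)$ is the least $t$ with $S_j(\sigma)[t]=S_j(\sigma)$ and $t>|\gamma|$ for all $\gamma\in S_j(\sigma)$.

If $\Phi_e$ copies its oracle we are in Type I. If $\Phi_e$ ignores its oracle we are in Type III with $T_j(\sigma)=0$. For Type II, let $\Phi_e$ read its oracle up to and including the first $0$, skip one bit, and then read a code $\bar\gamma$. If $\gamma$ consists of zeros only, it outputs at every argument the oracle bit after $\bar\gamma$. If $\gamma$ contains a $1$, or the code is malformed, it outputs $0$. Then for every $j$ with $e(j)=e$ a splitting pair extends $1^j00\bar\gamma$ exactly if $\gamma=0^n$ for some $n$. So $S_j(\emptyset)=\{0^n:n\in\omega\}$ and $z=000\cdots$.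

The point of Type II is that one finite number, an offset, bounds the search for all $\ell$ simultaneously, because $\psi(\ell)\le H(\ell)+T_j(\sigma)$.

For a string $\rho$ let
$$O_\rho=\{w:\rho w\in U_e\cup Q_e\text{ for all } e\le|\rho|\}.$$

**Lemma 8.** $O_\rho$ is closed under extension and dense.

*Proof.* Closure is clear. If $\tau\notin Q_e$, then some $\tau'\supseteq\tau$ is extended by no $e$-splitting pair, that is, $\tau'\in U_e$. So every $\tau$ has an extension in $U_e\cup Q_e$. Treat $e=0,\dots,|\rho|$ in turn. $\square$

## 5. Stacks of splitting trees

This section prepares the case in which $B$ supplies large numbers. There we shall want every total $\Phi_e^x$ to be either computable or strong enough to compute $x$. The usual means is to keep $x$ on a tree whose branchings are $e$-splitting. Such trees may die (the search for the next branching may go on forever), and we cannot recognize this. So we arrange that leaving a tree is always possible and always visible to the decoder.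

**Definition (trees).** A *tree* is a partial computable $P:2^{<\omega}\to2^{<\omega}$ with $P(\emptyset)\downarrow$ such that if $P(u\epsilon)\downarrow$ for some $\epsilon\in\{0,1\}$, then $P(u),P(u0),P(u1)\downarrow$ and $P(u0),P(u1)$ are incompatible proper extensions of $P(u)$. For $u\in\mathrm{dom}\,P$ let $P^*=\mathrm{Sp}_e(P,u)$ be the tree with $P^*(\emptyset)=P(u)$ and the following rule. If $P^*(v)=P(w)$, search by dovetailing for $w_0,w_1\supseteq w1$ in $\mathrm{dom}\,P$ with $P(w_0),P(w_1)$ $e$-splitting; for the first pair found put $P^*(v\epsilon)=P(w_\epsilon)$.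

The domain of a tree is closed under initial segments, and a tree is injective and preserves compatibility and incompatibility. All values of $\mathrm{Sp}_e(P,u)$ are values of $P$. Note that the search is above $w1$, not above $w$. So $P(w0)$ is incompatible with both children of $P^*(v)$, and this direction is free to mean "we have left $P^*$". For example, if $\Phi_e$ copies its oracle and $P=\mathrm{Id}$, then $P^*=\mathrm{Sp}_e(\mathrm{Id},\emptyset)$ is total and $P^*(0),P^*(1)$ both begin with $1$. If $\Phi_e$ ignores its oracle, $\mathrm{dom}\,P^*=\{\emptyset\}$.

**Definition (configurations).** A *configuration* $\kappa$ consists of distinct numbers $e_1,\dots,e_r$ (those "in the stack"; $r\ge0$), trees $P_0=\mathrm{Id}$ and $P_j=\mathrm{Sp}_{e_j}(P_{j-1},p_j)$ with $p_j\in\mathrm{dom}\,P_{j-1}$, and nodes $u^0,\dots,u^r$ with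
$$P_0(u^0)=P_1(u^1)=\dots=P_r(u^r)=:\sigma(\kappa).$$
It is coded by $(e_j,p_j)_{1\le j\le r}$ and $(u^j)_{j\le r}$ so that $\#\kappa\ge|\sigma(\kappa)|$ (note $u^0=\sigma(\kappa)$). $P_r$ is called the *top*.

The superscript in $u^j$ is an index. The computation of $P_j(u)$, including its running time, depends only on $(e_1,p_1,\dots,e_j,p_j)$ and $u$. If $\tau$ is a value of $P_k$ at a proper extension of $u^k$, then for each $k'\le k$ it is a value of $P_{k'}$ at a proper extension of $u^{k'}$, since values of $P_k$ are values of $P_{k'}$ and $\tau$ properly extends $\sigma(\kappa)=P_{k'}(u^{k'})$. The corresponding node is unique and can be found by search.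

Say $j\le r$ is *alive* at $\kappa$ if $P_j(u^j0)\downarrow$, equivalently $P_j(u^j1)\downarrow$; otherwise $j$ is dead. $0$ is alive. If $j\ge1$ is alive, the children of $u^j$ in $P_j$ are values of $P_{j-1}$ at extensions of $u^{j-1}1$, so $j-1$ is alive.

**Definition (elementary step with intended bit $\epsilon$).** Each $j\le r$ is *declared* alive or dead. $0$ is always declared alive, and a dead $j$ is never declared alive. If all $j\le r$ are declared alive, a *bit step* is made: pass to the string $P_r(u^r\epsilon)$ with the same stack and updated nodes. Otherwise let $j\ge1$ be least declared dead; an *exit at $j$* is made: pass to $P_{j-1}(u^{j-1}0)$, which is defined because $j-1$ was declared alive, and cut the stack to $P_0,\dots,P_{j-1}$, with updated nodes. $\mathrm{Write}(\epsilon)$ means: make elementary steps with intended bit $\epsilon$ until a bit step is made.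

Each exit shrinks the stack, so $\mathrm{Write}(\epsilon)$ makes at most $r$ exits. Every elementary step properly lengthens the string. An *exact* run declares alive exactly the alive $j$. A *run with offset $N$* declares $j\ge1$ alive iff $P_j(u^j0)$ and $P_j(u^j1)$ are both computed within $H(|\sigma(\kappa)|)+N$ steps. Write $\kappa\cdot w$ for the result of the exact run from $\kappa$ that writes the bits of $w$ in order; then $\kappa\cdot(wv)=(\kappa\cdot w)\cdot v$.

For example, let the stack be $\mathrm{Id},\ \mathrm{Sp}_e(\mathrm{Id},\emptyset)$ with string $\emptyset$, where $\Phi_e$ ignores its oracle. Then $1$ is dead, and $\mathrm{Write}(1)$ first exits at $1$, giving the string $0$ with stack $\mathrm{Id}$, and then writes $1$, giving $01$. If $\Phi_e$ copies its oracle and $1$ is declared alive, $\mathrm{Write}(1)$ leads to $P_1(1)$, which begins with $1$. The first bit shows which of the two happened. In general: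

**Lemma 9 (decoding).** Suppose a construction of a real $x$ makes an elementary step at $\kappa$. The kind of step, the bit in case of a bit step, and the next configuration can be computed from $\kappa$ and $x$.

*Proof.* For $j=1,\dots,r$ in turn, knowing that $1,\dots,j-1$ were declared alive, compute $P_{j-1}(u^{j-1}0)$ and $P_{j-1}(u^{j-1}1)$, which are defined. If $x\supset P_{j-1}(u^{j-1}0)$, the step was an exit at $j$. If $x\supset P_{j-1}(u^{j-1}1)$, then $j$ was declared alive; pass to $j+1$. After $j=r$ the step was a bit step, and the bit is the $\epsilon$ with $x\supset P_r(u^r\epsilon)$.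

To see that this is correct, note that for $k\ge1$ with $1,\dots,k$ all declared alive, $P_k(u^k\epsilon)$ extends $P_{k-1}(u^{k-1}1)$. Iterating, it extends $P_{k'}(u^{k'}1)$ for all $k'<k$. Now suppose $1,\dots,j$ were all declared alive. The new string is a child of $u^k$ in $P_k$ for some $k\ge j$ with $1,\dots,k$ declared alive ($k=r$ for a bit step, $k=j'-1$ for an exit at $j'>j$). So it extends $P_{j-1}(u^{j-1}1)$. And if the step was an exit at $j$, the new string is $P_{j-1}(u^{j-1}0)$. The new nodes are found by search. $\square$

The decoder never needs to know $H$, $N$ or how the declarations were made.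

**Definition (perfect configurations).** For $\kappa$ with top $P_r$ and node $u^r$ let $U(\kappa)$ be the set of $e$ such that no $w_0,w_1\supseteq u^r$ in $\mathrm{dom}\,P_r$ have $P_r(w_0),P_r(w_1)$ $e$-splitting. Let $Q(\kappa)$ be the set of $e$ such that for every $v$ there are $w_0,w_1\supseteq u^rv$ in $\mathrm{dom}\,P_r$ with $P_r(w_0),P_r(w_1)$ $e$-splitting. $\kappa$ is *perfect* for $s$ if $P_r(u^rv)\downarrow$ for all $v$ and every $e\le s$ lies in $U(\kappa)\cup Q(\kappa)$. Let
$$O_\kappa=\{w:\kappa\cdot w\text{ is perfect for }\#\kappa\}.$$

If the stack is empty and the string is $\sigma$, then $e\in U(\kappa)$ iff $\sigma\in U_e$, and $e\in Q(\kappa)$ iff $\sigma\in Q_e$. So perfection is the analogue, inside a tree, of the condition in $O_\rho$.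

**Lemma 10.** (a) If $\kappa$ is perfect for $s$, the exact run writing $v$ makes no exits and leads to the node $u^rv$ of the same top; $U(\kappa)\subseteq U(\kappa\cdot v)$, $Q(\kappa)\subseteq Q(\kappa\cdot v)$, and $\kappa\cdot v$ is perfect for $s$. (b) $O_\kappa$ is closed under extension and dense.

*Proof.* (a) The top is alive at every node $u^rv'$, hence all $j\le r$ are alive there, so every step of the exact run is a bit step. The inclusions are immediate from the definitions.

(b) Closure under extension is (a). For density let $w$ be given, and suppose the top $P_r$ of $\kappa\cdot w$ is not total above its node $u^r$. Taking a shortest string at which it fails, we get $v$ with $P_r(u^rv)\downarrow$ and $P_r(u^rv0)\uparrow$. Write $v$: at each proper initial segment of $v$ the top is alive, so no exits occur. Then write any bit; now the top is dead, so an exit occurs and the stack shrinks. After finitely many repetitions the top is total above the node, because $P_0=\mathrm{Id}$ is total. Then for each $e\le\#\kappa$ in turn: if some $v$ has no $e$-splitting pair above $u^rv$ in the top, write such a $v$, and now $e\in U$; otherwise $e\in Q$.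 By the argument in (a) this is kept later. At the end the configuration is perfect for $\#\kappa$. $\square$

**Definition (the stage procedure).** $\mathrm{Stage}(\kappa,N,t,w,\epsilon)$ is the following run with offset $N$ from $\kappa$.

* (i) Write the bits of $w$.
* (ii) $\mathrm{Write}(\epsilon)$.
* (iii) For $e=0,\dots,t$ in turn: if $e$ is in the current stack, do nothing. Otherwise, with $\sigma,P_r,u^r$ the current string, top and node, test whether a fixed dovetailed search finds within $H(|\sigma|)+N$ steps an $e$-splitting pair $P_r(w_0),P_r(w_1)$ with $w_0,w_1\supseteq u^r$. If so, $\mathrm{Write}(1)$ and then *push* $e$: on the then-current stack, with top $P_r$ and node $u^r$, add $P_{r+1}=\mathrm{Sp}_e(P_r,u^r)$ and $u^{r+1}=\emptyset$. If not, $\mathrm{Write}(0)$.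

A push does not change the string, and the numbers in the stack stay distinct. Every such run terminates. For each $y$ there are finitely many inputs with $\#\kappa,N,t,|w|\le y$ and $\epsilon\in\{0,1\}$. Let $g(y)\ge y$ bound the codes of all their outputs.

## 6. Fixing the array, the sequence and the oracle

**Choice of $X$.** Apply Lemma 3(a) with $W_{2\#\rho}=O_\rho$ for strings $\rho$, $W_{2\#\kappa+1}=O_\kappa$ for configurations $\kappa$, and $W_c=2^{<\omega}$ for other $c$. These sets are dense by Lemmas 8 and 10. Let $\nu(\rho)$ be the least $n$ with $X_{2\#\rho}\upharpoonright n\in O_\rho$.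

**Definition ($\mu(\kappa)$).** This number says how large a bound makes a stage from $\kappa$ succeed. The *alive-time* of $j$ at a configuration is the time to compute both $P_j(u^j0)$ and $P_j(u^j1)$. Let $s=\#\kappa$, let $m_0$ be least with $X_{2s+1}\upharpoonright m_0\in O_\kappa$, and let $\kappa'=\kappa\cdot(X_{2s+1}\upharpoonright m_0)$, with top $P_r$ and node $u^r$. So $\kappa'$ is perfect for $s$.

* $t_1$ bounds the alive-times of all alive $j$ at all configurations met in the exact run from $\kappa$ to $\kappa'$.
* $\psi_0(z)$ bounds the alive-times of all $j\le r$ at all $\kappa'\cdot v$ with $|\sigma(\kappa'\cdot v)|\le z$.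
* For each $e\le s$ with $e\in Q(\kappa')$ and $e$ not in the stack of $\kappa'$, $\psi^*_e(z)$ bounds two things. First, for all $v$ with $|\sigma(\kappa'\cdot v)|\le z$, the time the search in (iii) needs to find an $e$-splitting pair above the top node of $\kappa'\cdot v$. Second, for all $v,v'$, the alive-times of all $j\le r+1$ at the configuration obtained from $\kappa'\cdot v$ by pushing $e$ and then writing $v'$ exactly, if its string has length $\le z$.

Since $P_r$ is total above $u^r$, all $j\le r$ are alive at every $\kappa'\cdot v$. Since $e\in Q(\kappa')$, there is an $e$-splitting pair above $u^rvw1$ for all $v,w$, so each $\mathrm{Sp}_e(P_r,u^rv)$ is total. Each written bit lengthens the string, so for given $z$ only $v,v'$ with $|v|,|v'|\le z$ matter. Hence $\psi_0$ and the $\psi^*_e$ can be chosen total computable. Put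
$$\mu(\kappa)=\max\bigl(m_0,\ t_1,\ \mathrm{off}(\psi_0),\ \mathrm{off}(\psi_e^*)\text{ for these finitely many } e\bigr).$$

**Choice of $(n_l)$.** Fix a strictly increasing sequence with $n_0\ge1$ and, for all $l$:

* (n1) $n_{l+1}\ge10n_l+10$ and $n_{l+1}\ge H(n_l)$;
* (n2) $T_j(\sigma)\le n_{l+1}$ whenever $|\sigma|,j\le n_l$;
* (n3) $\nu(\rho)\le n_{l+1}$ whenever $|\rho|\le2n_l+2$;
* (n4) $g(n_l)<n_{l+1}$, and $\mu(\kappa)<n_{l+1}$ whenever $\#\kappa\le n_l$.

These are finitely many demands on each $n_{l+1}$; there is no computability requirement.

**Choice of $F$ and $A$.** Take $F$ from Lemma 3(b) for this sequence and let $A=Y\oplus H\oplus X\oplus F$. Then $A\ge_TY$ and $C\not\le_TA$. It remains to prove (2) for every $D\ge_TA$ and every noncomputable $B\le_TD$ with $D\not\le_TB$. Fix $D$ and $B$. Exactly one of the following holds.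

* *Case 1:* some nondecreasing $\varphi\le_TB$ has $\varphi(n_k)>n_{k+3}$ for infinitely many $k$.
* *Case 2:* for every nondecreasing $\varphi\le_TB$, $\varphi(n_k)\le n_{k+3}$ for all but finitely many $k$.

## 7. Case 1: $B$ outruns the sequence

**Construction.** Let $\kappa_0$ have empty stack and empty string, and $N_{-1}=0$. At stage $t$ let $s_t=\#\kappa_t$, $m_t=\varphi(s_t)$, $N_t=\max(N_{t-1},m_t)$, and
$$\kappa_{t+1}=\mathrm{Stage}\bigl(\kappa_t,\,N_t,\,t,\,X_{2s_t+1}\upharpoonright m_t,\,D(t)\bigr),\qquad x=\bigcup_t\sigma(\kappa_t). \tag{4}$$
Since $B,H,X\le_TD$, we have $x\le_TD$. Each stage lengthens the string, so $t\le|\sigma(\kappa_t)|\le s_t$.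

**Step 1: $D\le_Tx\oplus B$.** Suppose $\kappa_t$ is known. Compute $m_t=\varphi(s_t)$ from $B$. By Lemma 9, decode elementary steps from $x$ until $m_t$ bit steps have been made; that was part (i). Decode until the next bit step; its bit is $D(t)$. Then decode (iii): for $e=0,\dots,t$, if $e$ is in the (known) current stack nothing happens; otherwise decode up to the next bit step. Its bit is $1$ iff $e$ is then pushed. This yields $\kappa_{t+1}$.

**Step 2: large numbers arrive infinitely often.** Call stage $t$ *captured* if $m_t\ge\mu(\kappa_t)$.

**Lemma 11.** Infinitely many stages are captured.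

*Proof.* Suppose none is captured for $t\ge t_0$. Take $k$ with $\varphi(n_k)>n_{k+3}$ and $n_k>s_{t_0},N_{t_0}$. Let $t+1$ be the first index $>t_0$ with $s_{t+1}\ge n_k$; it exists because $s_t\ge t$. For $t_0\le t'\le t$ we have $s_{t'}<n_k$, so $m_{t'}<\mu(\kappa_{t'})<n_{k+1}$ by (n4). Hence $N_t<n_{k+1}$ and the block written in (i) at stage $t$ has length $m_t<n_{k+1}$; also $t\le s_t<n_k$. So all inputs of stage $t$ are below $n_{k+1}$, and $s_{t+1}\le g(n_{k+1})<n_{k+2}$. By (n4), $\mu(\kappa_{t+1})<n_{k+3}$. But $m_{t+1}=\varphi(s_{t+1})\ge\varphi(n_k)>n_{k+3}$. So $t+1$ is captured, a contradiction. $\square$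

**Step 3: what a captured stage achieves.**

**Lemma 12.** Let $t$ be captured, $\kappa'$ the configuration in the definition of $\mu(\kappa_t)$, and $\Pi=(P_0,\dots,P_r)$ its stack.

(1) The run reaches $\kappa'$ during part (i) of stage $t$. At all later moments (of this and all later stages) the stack begins with $\Pi$, and cutting the configuration to $\Pi$ gives $\kappa'\cdot v$ for some $v$.

(2) Suppose $e\le t$, every $e'<e$ is in the stack of $\kappa'$ or in $U(\kappa')$, $e$ is not in the stack of $\kappa'$, and $e\in Q(\kappa')$. Then $e$ is pushed at stage $t$ directly on top of $\Pi$, and that tree is never exited.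

*Proof.* (1) The block written in (i) has length $m_t\ge\mu(\kappa_t)\ge m_0$, so it begins with $X_{2s_t+1}\upharpoonright m_0$. During these first $m_0$ bits the run agrees, step by step, with the exact run: the alive-times of alive trees are at most $t_1\le m_t\le N_t$, so alive trees are declared alive, and dead ones never are. So the run reaches $\kappa'$.

Now assume that at some later moment the configuration, with string $\sigma$, cut to $\Pi$ is $\kappa'\cdot v$. The current offset is some $N\ge N_t\ge\mathrm{off}(\psi_0)$. For $j\le r$ the node $u^j$ is that of $\kappa'\cdot v$, so the alive-time of $j$ is at most $\psi_0(|\sigma|)\le H(|\sigma|)+N$, and $j$ is declared alive. Hence the next elementary step is a bit step or an exit at some $j>r$. The new string is a child of the current node in the old top tree or in $P_{j-1}$ with $j-1\ge r$. So it is a value of $P_r$ at a proper extension of the current node of $P_r$. As $P_r$ is total above the node of $\kappa'$, cutting to $\Pi$ again gives $\kappa'\cdot v'$ for some $v'$ (Lemma 10(a)). Pushes do not change the cut.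

(2) Nothing is pushed in (i) and (ii), so by (1) the stack is exactly $\Pi$ from $\kappa'$ to the beginning of (iii). Consider (iii) for $e'<e$. If $e'$ is in the stack nothing happens. Otherwise $e'\in U(\kappa')\subseteq U(\kappa'\cdot v)$, so no pair is found and $\mathrm{Write}(0)$ is done; by (1) there is no exit, so the stack stays $\Pi$. When $e$ is treated the configuration is some $\kappa'\cdot v$. As $e\le t\le s_t=\#\kappa_t$, the function $\psi_e^*$ is defined, and $N_t\ge m_t\ge\mathrm{off}(\psi^*_e)$. So the pair is found in time, $\mathrm{Write}(1)$ is done with stack $\Pi$, and $e$ is pushed on top of $\Pi$.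

From then on, cutting the configuration to its first $r+2$ trees gives the result of pushing $e$ on one fixed $\kappa'\cdot v$ and then writing some $v'$. This holds initially with $v'=\emptyset$. It is preserved as in (1): for $j\le r+1$ the alive-time of $j$ is at most $\psi_e^*(|\sigma|)\le H(|\sigma|)+N$, so $j$ is declared alive; the step is a bit step or an exit at some $j>r+1$; and the new string is a value of $P_{r+1}$ at a proper extension of its current node, where $P_{r+1}$ is total. So $P_{r+1}$ is never exited. $\square$

**Step 4: every $e$ is settled.** Call $e$ *settled* if either from some point on $e$ is in the stack with a tree that is never exited, or $e\in U(\kappa')$ for the $\kappa'$ of some captured stage.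

**Lemma 13.** Every $e$ is settled.

*Proof.* First, membership in $U$ is inherited by later captured stages. Let $e'\in U(\kappa')$ for the captured stage $t'$, let $t''>t'$ be captured with associated $\kappa''$, and let $P_r$ be the top of $\kappa'$. By Lemma 12(1), $\kappa''$ occurs in the run after $\kappa'$, its stack extends that of $\kappa'$, and its node in $P_r$ extends that of $\kappa'$. So the values of the top of $\kappa''$ above its node are values of $P_r$ above the node of $\kappa'$. Hence $e'\in U(\kappa'')$.

Now use induction on $e$. By the induction hypothesis, Lemma 11 and the first paragraph there is a captured stage $t\ge e$, with associated $\kappa''$, such that every $e'<e$ is in the stack of $\kappa''$ or in $U(\kappa'')$. If $e$ is in the stack of $\kappa''$, it is settled by Lemma 12(1). If $e\in U(\kappa'')$, it is settled. Otherwise, since $e\le t\le\#\kappa_t$ and $\kappa''$ is perfect for $\#\kappa_t$, we have $e\in Q(\kappa'')$, and Lemma 12(2) settles $e$. $\square$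

**Step 5: the meet is $\mathbf 0$.** Let $\Phi_e^x=z$ be total.

Suppose $e$ is permanently in the stack with tree $P_j=\mathrm{Sp}_e(P_{j-1},p_j)$. Then $x=\bigcup_kP_j(h\upharpoonright k)$ for some $h\in2^\omega$. Given $P_j(v)\subset x$, compute the $e$-splitting strings $P_j(v0),P_j(v1)$ and an argument where they split. Exactly one of them is $\subset x$, and $z$ at that argument tells which. So $x\le_Tz$.

Suppose instead $e\in U(\kappa')$ for a captured stage, with top $P_r$ and node $u^r$. By Lemma 12(1), $x$ is a path of $P_r$ through $P_r(u^r)$. So for each $m$ there is $w\supseteq u^r$ with $\Phi_e^{P_r(w)}(m)\downarrow$, and all such $w$ give the same value, namely $z(m)$. So $z$ is computable.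

Finally $x\not\le_TB$, as otherwise $D\le_Tx\oplus B\le_TB$. So if $z\le_Tx$ and $z\le_TB$, then $x\not\le_Tz$, and $z$ is computable. This proves (2) in Case 1. (In particular $x$ is noncomputable, and every noncomputable set below $x$ computes $x$: in this case the complement we found has minimal degree.)

## 8. Case 2: the staircase bounds everything $B$ computes

Now $B$ gives no large numbers, but every nondecreasing $\varphi\le_TB$ satisfies $\varphi(n_k)\le n_{k+3}$ for all large $k$. We return to Example 7 and answer its two questions with bounds taken from
$$f(n)=\max\bigl(H(n),\max_{y\le n}F(y)\bigr).$$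
Then $f\le_TA$ is nondecreasing and $f(n)\ge H(n)\ge n$. Superscripts as in $f^{(3)}$ denote iteration.

**Lemma 14.** Let $l$ be Good. Then $l^+>l+22$, and:

(G1) If $q\in[n_k,n_{k+1})$, $l\le k$ and $k+16<l^+$, then $f(q)=n_{k+2}$, $f^{(3)}(q)=n_{k+6}$ and $f^{(8)}(q)=n_{k+16}$.

(G2) If $q<n_l$, then $f^{(3)}(q)\le n_{l+5}$.

*Proof.* Since $n_l\ge l+1$, (n1) gives $l^+=n_{l+20}\ge10n_{l+19}\ge10(l+20)>l+22$.

(G1) $F(q)=n_{k+2}$, earlier values of $F$ are at most $n_{k+2}$ by Goodness, and $H(q)\le H(n_{k+1})\le n_{k+2}$. So $f(q)=n_{k+2}$. The same computation gives $f(n_{k+2})=n_{k+4}$, and so on; it uses only that the index is $<l^+$. The eighth application is at $n_{k+14}$, and $k+14<l^+$.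

(G2) $f(q)\le\max(H(n_l),n_l)\le n_{l+1}$. So $f^{(3)}(q)\le f(f(n_{l+1}))=f(n_{l+3})=n_{l+5}$. $\square$

**Definition ($r_j$, $\gamma_j$, $\tau_0,\tau_1$, $m_j$).** $r_j(\sigma)$ is the least $t$ such that $S_j(\sigma)[t]$ contains some $\gamma\not\subset B$, if it exists. Then let $\gamma_j(\sigma)$ be the least such $\gamma$ in $S_j(\sigma)[r_j(\sigma)]$, $(\tau_0,\tau_1)$ the least $e(j)$-splitting pair of strings of length $\le r_j(\sigma)$ extending $\sigma^j0\overline{\gamma_j(\sigma)}$, and $m_j(\sigma)$ the least argument where they split. By our conventions $m_j(\sigma)<r_j(\sigma)$. All these are partial computable in $B$.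

**Three moves.** At stage $t$ the string $\sigma=\sigma_t$ is replaced by $\sigma'$, and then $\sigma_{t+1}=\sigma'D(t)$. Drop and Split are the moves of Example 7. Steer is new.

* $\mathrm{Drop}(j,\gamma)$, where $\gamma\subset B$: $\sigma'=\sigma^j0\bar\gamma$.
* $\mathrm{Split}(j)$, where $r_j(\sigma)\downarrow$: $\sigma'=\tau_0$ or $\sigma'=\tau_1$.
* $\mathrm{Steer}(j)$, where $r_j(\sigma)\downarrow$: $\sigma'=\rho\,(X_{2\#\rho}\upharpoonright r_j(\sigma))$ with $\rho=\sigma^j1$.

What is Steer for? A Split with $r_j(\sigma)$ very large could carry $\sigma$ far beyond a Good stretch, where our bounds are worthless. But a very large $r_j(\sigma)$ is a large number that $B$ can compute. As in Case 1, we use it as the length of a block from $X$, which will force $\sigma'$ into $U_e\cup Q_e$.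

**Step 1: decoding, $D\le_Tx\oplus B$, where $x=\bigcup_t\sigma_t$.** Knowing $\sigma_t$, read $1^j0$ and the next bit. If it is $1$, a Steer was made: $\rho=\sigma_t^j1$; compute $r_j(\sigma_t)$ from $B$ and skip that many bits. If it is $0$, read $\bar\gamma$. If $\gamma\subset B$, the move was a Drop and $\sigma'=\sigma_t^j0\bar\gamma$. Otherwise it was a Split; compute $\tau_0,\tau_1$ from $B$ and see which is $\subset x$. The bit after $\sigma'$ is $D(t)$.

**Step 2: the outcomes, which replace question (i).** At $\sigma$ with $q=|\sigma|$ let $M=f^{(8)}(q)$. For $j$ proceed with $\ell=0,1,2,\dots$, using at step $\ell$ the *bound* $M+H(\ell)+\ell$. If $S_j(\sigma)[M+H(\ell)+\ell]$ contains some $\gamma\not\subset B$, the outcome is (b). Otherwise, if $B\upharpoonright\ell\notin S_j(\sigma)[M+H(\ell)+\ell]^\downarrow$, the outcome is (a) with $\ell$. Otherwise go to $\ell+1$. This terminates: otherwise $S_j(\sigma)$ is a c.e. set of initial segments of $B$ with every $B\upharpoonright\ell\in S_j(\sigma)^\downarrow$, and $B$ is computable. Outcome (b) implies $r_j(\sigma)\downarrow$.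

**Step 3: the construction.** Let $\mathrm{sched}$ be the list $0;0,1;0,1,2;\dots$, where block $b\ge0$ is $0,\dots,b$ at the positions $\frac{b(b+1)}2,\dots,\frac{b(b+1)}2+b$. For example $\mathrm{sched}(4)=1$. Then $\mathrm{sched}(c)\le c$. If $c$ lies in block $b\ge\max(j,2)$, then $j$ occurs in block $b+1$ at a position $c'$ with
$$c<c'\le\tfrac{(b+1)(b+2)}2+b+1=\tfrac{(b+1)(b+4)}2\le\tfrac{3b(b+1)}2\le3c,$$
the third inequality because $b\ge2$. So for each $j$ and all large $c$ some $c'\in[c,3c]$ has $\mathrm{sched}(c')=j$.

Let $\sigma_0=\emptyset$. The counter $c$ at stage $t$ is the number of earlier stages at which the move was not a Split. Let $\sigma=\sigma_t$ and $q=|\sigma|$; each stage lengthens the string, so $c\le t\le q$. Compute the outcomes of all unretired $j\le c$, and let $R$ be the maximum of $M$ and all $r_j(\sigma)$ for unretired $j\le c$ with outcome (b). Call $j=\langle e,i\rangle$ *eligible* if $j\le c$ is unretired, has outcome (b), $r_j(\sigma)\le f^{(3)}(q)$, and $\Phi_i^B(m_j(\sigma))$ converges within $R$ steps.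

1. If some $j$ is eligible: for the least one do $\mathrm{Split}(j)$, choosing $\tau_k$ with $\Phi^{\tau_k}_{e(j)}(m_j)\ne\Phi_i^B(m_j)$, and retire $j$.
2. Otherwise, if some unretired $j\le c$ with outcome (b) has $r_j(\sigma)>f^{(3)}(q)$: do $\mathrm{Steer}(j)$ for such $j$ with $r_j(\sigma)$ largest (then $j$ least).
3. Otherwise let $j=\mathrm{sched}(c)$. If $j$ is unretired with outcome (a), $\ell$: do $\mathrm{Drop}(j,B\upharpoonright\ell)$. Otherwise do $\mathrm{Drop}(j,\emptyset)$.

Waiting $R$ steps replaces question (ii). The numbers $r_j$ are included in $R$ so that the $r$ of a Steer is always at most $R$; this is used in Step 5. Everything is computable from $D$, so $x\le_TD$. While the counter has a fixed value $c$, at most $c+1$ Splits occur, since each retires some $j\le c$. So $c\to\infty$, and for each counter value there is exactly one non-Split stage with that value; it is the last stage with that value.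

**Step 4: three facts about single stages.** In each, the stage has string $\sigma$, length $q$ and counter $c$.

**Lemma 15.** If $q\le n_k$ and $j\le c$ has outcome (a) with $\ell$, then $\ell\le n_{k+1}$.

*Proof.* As $j\le c\le q\le n_k$, (n2) gives $T:=T_j(\sigma)\le n_{k+1}=:\ell'$. Suppose $\ell>\ell'$. At step $\ell'$ no $\gamma\not\subset B$ was seen, $B\upharpoonright\ell'$ was in the downward closure of the part seen, and the bound was at least $\ell'\ge T$. In Type I two incomparable elements had been seen, and one of them is $\not\subset B$, a contradiction. In Type III all elements of $S_j(\sigma)$ have length $<T\le\ell'$, so $B\upharpoonright\ell'\notin S_j(\sigma)^\downarrow$, a contradiction. In Type II, the bound at step $\ell$ is at least $H(\ell)+\ell\ge H(\ell)+T\ge\psi(\ell)$, so $z\upharpoonright\ell$ is in the downward closure of the part seen at step $\ell$. Since the outcome is (a), all elements seen at step $\ell$ are $\subset B$. So $B\upharpoonright\ell=z\upharpoonright\ell$ is in that downward closure, contradicting outcome (a) with $\ell$. $\square$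

**Lemma 16.** If $q\le n_k$, $M\ge n_{k+1}$ and $j\le c$ has outcome (a) with $\ell$, then $\sigma^j0\,\overline{B\upharpoonright\ell}\in U_{e(j)}$.

*Proof.* By (n2), $M\ge T:=T_j(\sigma)$. In Type I two incomparable elements would be seen at step $0$, giving outcome (b). In Type II the bound at step $\ell$ is at least $M+H(\ell)\ge H(\ell)+T\ge\psi(\ell)$, and the last argument of the previous proof gives a contradiction. So Type III holds, and since the bound is at least $T$, all of $S_j(\sigma)$ is seen at step $\ell$. Hence $B\upharpoonright\ell\notin S_j(\sigma)$, that is, no $e(j)$-splitting pair extends $\sigma^j0\,\overline{B\upharpoonright\ell}$. $\square$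

**Lemma 17.** Let $q\le n_k$.

* After a Drop, $|\sigma_{t+1}|\le n_{k+2}$.
* After a Split, $|\sigma_{t+1}|\le f^{(3)}(q)+1$.
* After $\mathrm{Steer}(j)$ with $r=r_j(\sigma)$, $|\sigma_{t+1}|\le2n_k+3+r$. If moreover $r\ge n_{k+1}$, then $\sigma'\in U_e\cup Q_e$ for every $e\le q$.

*Proof.* Recall $j\le c\le q\le n_k$. After a Drop, $|\sigma_{t+1}|=q+(j+1)+1+(2|\gamma|+2)+1=q+j+2|\gamma|+5$. By Lemma 15 (or $\gamma=\emptyset$) this is at most $2n_k+2n_{k+1}+5\le3n_{k+1}\le n_{k+2}$, using (n1). After a Split, $|\sigma'|\le r_j(\sigma)\le f^{(3)}(q)$ by eligibility. After a Steer, $|\rho|=q+j+2\le2n_k+2$ and $|\sigma_{t+1}|=|\rho|+r+1$. If $r\ge n_{k+1}$, then $r\ge\nu(\rho)$ by (n3), so $X_{2\#\rho}\upharpoonright r\in O_\rho$ because $O_\rho$ is closed under extension. Thus $\sigma'\in U_e\cup Q_e$ for all $e\le|\rho|$, in particular for all $e\le q$. $\square$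

**Proposition 18.** If $\Phi_e^x=\Phi_i^B=z$ is total, then $z$ is computable.

Suppose $z$ is not computable; Steps 5 and 6 derive a contradiction. Let $j_0=\langle e,i\rangle$, and let $\theta(n)$ be the maximal number of steps of $\Phi_i^B(m)$ for $m\le n$. Then $\theta\le_TB$ is nondecreasing, so in Case 2
$$\theta(n_k)\le n_{k+3}\quad\text{for all large } k. \tag{5}$$
By (3), no initial segment of $x$ is in $U_e$. The number $j_0$ is never retired, since $\mathrm{Split}(j_0)$ makes $\Phi_e^x(m)\ne\Phi_i^B(m)$ for some $m$. Each $j<j_0$ is Split at most once, so after some stage $c\ge j_0$ and no $j<j_0$ is Split any more. From then on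
$$j_0 \text{ is never eligible,} \tag{6}$$
since the least eligible number would be $\le j_0$ and would be Split.

**Step 5: no initial segment of $x$ is in $Q_e$.** Suppose $\sigma^*\subset x$ and $\sigma^*\in Q_e$. Then $S_{j_0}(\sigma)=2^{<\omega}$ for all $\sigma\supseteq\sigma^*$. Map $n$ to the maximum, over $\sigma\supseteq\sigma^*$ with $|\sigma|\le n$, of the least $t$ such that both one-bit strings are in $S_{j_0}(\sigma)[t]$ (and to $0$ if $n<|\sigma^*|$). This function is total computable, hence $\le H(n)$ for all large $n$. One of the two one-bit strings is $\not\subset B$. So at all late stages, with $q=|\sigma_t|$, we have $r_{j_0}(\sigma_t)\le H(q)\le f^{(3)}(q)$; the outcome of $j_0$ is (b) at step $0$, as the bound there is at least $M\ge H(q)$; and $m_{j_0}<H(q)$. By (6), $\Phi_i^B(m_{j_0})$ does not converge within $R$ steps. Hence at all late stages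
$$R<\theta(H(q)). \tag{7}$$

Let $l$ be Good and large, let $\sigma_t$ be the last state of length $<n_l$, and let $q=|\sigma_t|$. As $H(q)\le H(n_l)\le n_{l+1}$, (7) and (5) give $R<\theta(n_{l+1})\le n_{l+4}$. By Lemma 17 with $k=l$ and by (G2), $|\sigma_{t+1}|$ is at most $n_{l+2}$ after a Drop, $n_{l+5}+1$ after a Split, and $2n_l+3+n_{l+4}$ after a Steer, where $r\le R$. All these are $<n_{l+6}$, so $|\sigma_{t+1}|\in[n_k,n_{k+1})$ with $l\le k\le l+5$, and $k+16\le l+21<l^+$. At stage $t+1$, therefore, (G1) gives $R\ge M=n_{k+16}$. But $H(|\sigma_{t+1}|)\le H(n_{k+1})\le n_{k+2}$, so $\theta(H(|\sigma_{t+1}|))\le\theta(n_{k+2})\le n_{k+5}$. This contradicts (7) at stage $t+1$.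

**Step 6: $j_0$ gets its turn inside a Good stretch.** Now no initial segment of $x$ lies in $U_e\cup Q_e$. So Lemma 17 gives
$$\text{if } e\le q\le n_k \text{ and a Steer is made, its } r \text{ is } <n_{k+1}. \tag{8}$$

Let $l$ be Good and large, and let $\sigma_t$ be the last state of length $<n_l$; we may assume $|\sigma_t|\ge e$. By Lemma 17 with $k=l$, (G2) and (8),
$$|\sigma_{t+1}|\le\max(n_{l+2},\ n_{l+5}+1,\ 2n_l+3+n_{l+1})<n_{l+6}.$$
Say that a state is in the *window* with *index* $k$ if its length is in $[n_k,n_{k+1})$, $l\le k$ and $k+16<l^+$.

*In the window there are no Steers and indices grow slowly.* A Steer at a state with index $k$ would have $r>f^{(3)}(q)=n_{k+6}$ by (G1), while (8), applied with $q\le n_{k+1}$, gives $r<n_{k+2}$. So only Drops and Splits occur. By Lemma 17 with $q\le n_{k+1}$, the next length is at most $n_{k+3}$ after a Drop and at most $n_{k+6}+1<n_{k+7}$ after a Split. So the next state has length in some $[n_{k^*},n_{k^*+1})$ with $k\le k^*\le k+6$.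

*We stay in the window long enough.* Let $c$ be the counter at stage $t+1$; then $c\le|\sigma_{t+1}|\le n_{l+6}$. From stage $t+1$ on, the stages at which the counter is still $\le3c$ number at most $(2c+1)+(3c+1)=5c+2$: there are $2c+1$ non-Split stages, one for each counter value in $[c,3c]$, and at most $3c+1$ Splits, since each retires some $j\le3c$. The state at stage $t+1$ has index at most $l+5$. By induction along these stages, each state has length in some $[n_k,n_{k+1})$ with $l\le k\le l+5+6(5c+2)$, and
$$k+16\le l+33+30c\le31n_{l+6}+33<n_{l+8}\le n_{l+20}=l^+,$$
since $l\le n_{l+6}$ and $n_{l+8}\ge100n_{l+6}+110$ by (n1). So all these states are in the window.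

*The turn of $j_0$.* Since $l$ is large, so are $t$ and $c$, and some $c'\in[c,3c]$ has $\mathrm{sched}(c')=j_0$, with $c'\ge c\ge j_0$. Consider the non-Split stage with counter value $c'$. It is the last stage with that value, so it is at or after stage $t+1$ and is one of the stages above. It is not a Steer, so rule 3 governs it. Let its state have index $k$ and length $q$; then $M=n_{k+16}$ by (G1).

* If $j_0$ has outcome (a) with $\ell$, then $\mathrm{Drop}(j_0,B\upharpoonright\ell)$ is made. Lemma 16, applied with $q\le n_{k+1}$ and $M\ge n_{k+2}$, says that $\sigma'$, an initial segment of $x$, is in $U_e$. This is a contradiction.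
* If $j_0$ has outcome (b), then, as rule 2 does not apply, $r_{j_0}\le f^{(3)}(q)=n_{k+6}$. So $m_{j_0}<n_{k+6}$, and $\Phi_i^B(m_{j_0})$ converges within $\theta(n_{k+6})\le n_{k+9}\le M\le R$ steps by (5). So $j_0$ is eligible, contradicting (6).

This proves Proposition 18: every set computable from both $x$ and $B$ is computable. Together with $x\le_TD$ and Step 1 this is (2) in Case 2. As (2) now holds for every $D\ge_TA$ and every noncomputable $B\le_TD$ with $D\not\le_TB$, we have $\deg(A)\in\mathcal C$, while $A\ge_TY$ and $C\not\le_TA$. This proves Theorem 4, and with it Corollaries 5 and 6. $\blacksquare$
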